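
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title[Amalgamation bases]{Amalgamation bases for finite semigroups\\ are amalgamation bases for all semigroups}


\begin{abstract}
We prove that every amalgamation base for finite semigroups is an amalgamation base for all semigroups. More precisely, a finite semigroup $U$ is an amalgamation base for all semigroups as soon as every amalgam of finite semigroups with core $U$ is weakly embeddable in some semigroup, possibly an infinite one. The proof translates amalgamation into the injectivity of the maps $x\otimes y\mapsto x\otimes 1\otimes y$ from $X\otimes Y$ to $X\otimes S^1\otimes Y$, where $X,Y$ are $U$-acts and $S$ is a semigroup containing $U$. This injectivity passes from two finite semigroups built from $U$ to all semigroups $S$ containing $U$, because it depends only on the two-sided action of $U$ on $S^1$.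
\end{abstract}


\section{The question}

Let $\mathcal A$ be either the class of all semigroups or the class of finite semigroups; semigroups are nonempty. An \emph{amalgam} $[S,T;U]$ in $\mathcal A$ consists of $S,T,U\in\mathcal A$ such that $U=S\cap T$ is a subsemigroup of both $S$ and $T$; we call $U$ its \emph{core}. The amalgam is \emph{embeddable in} $\mathcal A$ if there are $W\in\mathcal A$ and injective homomorphisms $\xi_1:S\to W$ and $\xi_2:T\to W$ with
\[
\xi_1|_U=\xi_2|_U \qquad\text{and}\qquad \xi_1(S)\cap\xi_2(T)=\xi_1(U).
\]
Thus $W$ contains both semigroups, glued along $U$ and nowhere else. A semigroup $U\in\mathcal A$ is an \emph{amalgamation base} for all semigroups, respectively for finite semigroups, if every amalgam in $\mathcal A$ with core $U$ is embeddable in $\mathcal A$. In particular, an amalgamation base for finite semigroups is finite. The following question is posed in \cite{problem}: \emph{is every amalgamation base for finite semigroups an amalgamation base for all semigroups?}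

The two notions differ in two ways, and these pull in opposite directions. A base for finite semigroups has to handle only finite $S$ and $T$, but it must produce a finite $W$. So neither notion formally implies the other. The demand that $W$ be finite is a serious one: in Section~\ref{sec:complements} we give a three-element semilattice that is a base for all semigroups but not for finite semigroups. In the other direction, it is not clear at first how information about finite amalgams can reach infinite ones. An infinite semigroup need not be a union of finite subsemigroups, and it need not have a finite homomorphic image in which the elements of $U$ stay distinct (Example~\ref{ex:bicyclic}). Nevertheless the answer is yes.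

\begin{theorem}\label{thm:main}
Every amalgamation base for finite semigroups is an amalgamation base for all semigroups.
\end{theorem}

The idea is to express amalgamation over $U$ by a condition that sees a semigroup $S\supseteq U$ only as a set on which $U$ acts from both sides, with the copy of $U$ marked in it. Maps which merely respect these actions are far more plentiful than homomorphisms. The proof has three parts. Weak embeddability of suitable finite amalgams forces certain maps between tensor products of $U$-acts to be injective (Section~\ref{sec:encode}). This condition for two particular finite semigroups implies the same condition for all semigroups containing $U$ (Section~\ref{sec:transfer}). Finally, the condition is strong enough to build a set on which both factors of an arbitrary amalgam act (Sections~\ref{sec:pure} and~\ref{sec:build}). The result is Theorem~\ref{thm:equiv}, a list of equivalent conditions from which Theorem~\ref{thm:main} follows at once.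

\section{Acts, tensor products and the insertion map}\label{sec:acts}

Throughout, $U$ is a finite semigroup. If $U$ is given inside $S$ through an injective homomorphism, we identify $U$ with its image.

\subsection*{Acts}
For a semigroup $S\supseteq U$ let $S^1=S\sqcup\{1\}$ be $S$ with a \emph{new} identity adjoined, even if $S$ has an identity already. Put $R=U^1$. The symbol $1$ is the same for all $S$, so $R$ is a submonoid of every $S^1$.

A \emph{right $R$-act} is a set $X$ with products $xu\in X$ $(x\in X$, $u\in R)$ such that $x1=x$ and $(xu)v=x(uv)$. Left acts are defined dually. A set with a left and a right action such that $(us)v=u(sv)$ is an \emph{$R$-biact}; the example to keep in mind is $S^1$ with multiplication on both sides. Because the identity of $R$ is new, an $R$-act is the same as a set on which the semigroup $U$ acts. A map that respects the action is called an \emph{$R$-map}. Acts over other monoids are defined in the same way and are also unital; an act over $S^1$ is regarded as an $R$-act by restriction. An act without further specification is an $R$-act; it may be infinite or empty.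

\subsection*{Tensor products}
All tensor products are over $R$. For a right act $X$ and a left act $Y$, the set $X\otimes Y$ is the quotient of $X\times Y$ by the equivalence generated by $(xu,y)\sim(x,uy)$, $u\in R$. Every element is a single tensor $x\otimes y$. A map $\beta$ on $X\times Y$ with $\beta(xu,y)=\beta(x,uy)$ (a \emph{balanced} map) induces a map on $X\otimes Y$. In particular, $\otimes$ is functorial in both arguments: $f\otimes Y$ denotes the map $x\otimes y\mapsto f(x)\otimes y$, and so on. We have $R\otimes Y=Y$ via $u\otimes y\mapsto uy$, and $X\otimes R=X$. If $K$ is a biact, then $X\otimes K$ is a right act, $K\otimes Y$ is a left act, and $(X\otimes K)\otimes Y=X\otimes(K\otimes Y)$. Both sides are $X\times K\times Y$ modulo the equivalence generated by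
\begin{equation}\label{eq:triple}
(xu,s,y)\sim(x,us,y),\qquad (x,su,y)\sim(x,s,uy)\qquad(u\in R).
\end{equation}
If $K=S^1$, then $X\otimes S^1$ is moreover a right $S^1$-act, with $(x\otimes s)t=x\otimes st$; dually, $S^1\otimes Y$ is a left $S^1$-act.

\begin{lemma}\label{lem:quotient}
Let $E$ be a right act and let $G\subseteq E\times E$ be such that the equivalence $\theta$ generated by $G$ is a right congruence. Then for every left act $Y$, $(E/\theta)\otimes Y$ is the quotient of $E\otimes Y$ by the equivalence $\approx$ generated by the pairs $(e\otimes y,\,e'\otimes y)$ with $(e,e')\in G$, $y\in Y$.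
\end{lemma}

\begin{proof}
The map $E\otimes Y\to(E/\theta)\otimes Y$, $e\otimes y\mapsto[e]\otimes y$, identifies the given pairs, so it factors through $(E\otimes Y)/{\approx}$. Conversely, $([e],y)\mapsto[e\otimes y]_{\approx}$ is well defined, because $\theta$-related elements are joined by a chain of pairs from $G\cup G^{-1}$. It is balanced, because $[e]u=[eu]$ and $eu\otimes y=e\otimes uy$. The two induced maps are mutually inverse.
\end{proof}

\subsection*{The insertion map}
For $S\supseteq U$, a right act $X$ and a left act $Y$, we study the map
\begin{equation}\label{eq:insert}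
X\otimes Y\to X\otimes S^1\otimes Y,\qquad x\otimes y\mapsto x\otimes1\otimes y .
\end{equation}
Its injectivity means that allowing elements of $S$ between $X$ and $Y$, and moving elements of $U$ across, forces no equation between elements of $X\otimes Y$ that did not hold before.

The one-sided case $X=R$ has a familiar meaning. Call a set on which $S$ acts from the left a left $S$-act; this is the same as a unital left $S^1$-act. \emph{The map $Y\to S^1\otimes Y$, $y\mapsto1\otimes y$, is injective if and only if the left $U$-act $Y$ is a $U$-subact of some left $S$-act.} Indeed, if the map is injective, then $Y$ is a $U$-subact of the left $S$-act $S^1\otimes Y$. Conversely, if $Y$ is contained in a left $S$-act $V$, then $s\otimes y\mapsto sy$ $(s\in S)$, $1\otimes y\mapsto y$ is a well-defined map $S^1\otimes Y\to V$ whose composite with $y\mapsto 1\otimes y$ is the inclusion. If this holds for all $Y$, then $U$ is said to have the \emph{representation extension property} in $S$; the anti-representation extension property is its left-right dual. T.~E.~Hall proved that every amalgamation base for all semigroups has the representation extension property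 in every semigroup containing it, and K.~Shoji proved that every amalgamation base for finite semigroups has this property and its dual. We do not use these theorems. Our argument is based on the two-sided map~\eqref{eq:insert}.

\subsection*{Two test semigroups and the main theorem}
Let $\mathcal T(V)$ be the semigroup of all maps $V\to V$, written on the left and composed from right to left, and let $\mathcal T^{op}(V)$ be the same set with composition from left to right. Let
\[
Z=\{0,1\}^R,\qquad (uf)(v)=f(vu)\qquad(f\in Z,\ u,v\in R).
\]
This is a left act, since $(u(wf))(v)=(wf)(vu)=f(vuw)=((uw)f)(v)$. Two finite semigroups contain $U$: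
\begin{itemize}
\item $\mathcal T(R)$, via $u\mapsto\lambda_u$, where $\lambda_u(q)=uq$; this is injective because $\lambda_u(1)=u$.
\item $\mathcal T(Z)$, via $u\mapsto\kappa_u$, where $\kappa_u(f)=uf$; this is injective because $(uf)(1)=f(u)$, and for $u\ne u'$ some $f\in Z$ has $f(u)\neq f(u')$.
\end{itemize}
An amalgam $[S,T;U]$ is \emph{weakly embeddable} in a semigroup $W$ if there are injective homomorphisms $S\to W$ and $T\to W$ that agree on $U$; nothing is required of the intersection of the images.

\begin{theorem}\label{thm:equiv}
For a finite semigroup $U$ the following are equivalent.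
\begin{itemize}
\item[(a)] $U$ is an amalgamation base for all semigroups.
\item[(b)] Every amalgam $[S,T;U]$ with $S,T$ finite is weakly embeddable in some (possibly infinite) semigroup.
\item[(c)] For $S=\mathcal T(R)$ and for $S=\mathcal T(Z)$, the map \eqref{eq:insert} is injective for all finite $X,Y$.
\item[(d)] For every semigroup $S\supseteq U$ and all $X,Y$, the map \eqref{eq:insert} is injective.
\end{itemize}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:equiv}]
An amalgamation base for finite semigroups is finite and satisfies (b), hence also (a).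
\end{proof}

The implication (a)$\Rightarrow$(b) is immediate from the definitions. The other three are proved in Sections~\ref{sec:encode}, \ref{sec:transfer} and \ref{sec:pure}--\ref{sec:build}. Finiteness of $U$ is used only to pass through (b) and (c): it makes $\mathcal T(R)$, $\mathcal T(Z)$ and all finitely generated acts finite.

\section{Amalgams that encode tensor products: (b) implies (c)}\label{sec:encode}

Suppose that the map \eqref{eq:insert} fails to be injective. How does this obstruct an amalgam? Here is a small case.

\begin{example}\label{ex:null}
Let $U=\{u,v,0\}$ with all products equal to $0$. Let $S=U\cup\{a\}$, where $ua=v$ and all other products are $0$. This is a semigroup: every product of two elements is $0$ or $v$, and both $0$ and $v$ give $0$ when multiplied on either side by any element, so all triple products are $0$. Let $X=\{x,p,o\}$ be the right $U$-act with $xv=p$ and all other products equal to $o$. This is an act: for $w,w'\in U$ and any $t\in X$ we have $tw\in\{p,o\}$, hence $(tw)w'=o=t0=t(ww')$. In $X\otimes S^1$ we have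
\[
p\otimes1=x\otimes v=x\otimes ua=xu\otimes a=o\otimes a=o0\otimes a=o\otimes0a=o\otimes 0=o\otimes1 .
\]
Since $p\ne o$, the map \eqref{eq:insert} is not injective for $Y=R$.

Now let $T$ be any semigroup with $S\cap T=U$ that contains $X$ as a subset disjoint from $U$ and in which the products $tw$ $(t\in X$, $w\in U)$ are given by the action. If homomorphisms $\xi_1:S\to W$ and $\xi_2:T\to W$ agree on $U$, then the same computation gives
\[
\begin{aligned}
\xi_2(p)&=\xi_2(x)\xi_1(v)=\xi_2(x)\xi_1(u)\xi_1(a)=\xi_2(o)\xi_1(a)\\
&=\xi_2(o)\xi_1(0)\xi_1(a)=\xi_2(o)\xi_1(0)=\xi_2(o).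
\end{aligned}
\]
So $\xi_2$ is not injective.
\end{example}

The general proof needs a $T$ in which \emph{both} acts sit, and in which the products $x\cdot y$ satisfy no equations except those of $X\otimes Y$. We therefore let $X\otimes Y$ itself be the set of these products, and make everything else zero. For a right act $X$ and a left act $Y$ let
\[
T(X,Y)=U\sqcup X\sqcup Y\sqcup(X\otimes Y)\sqcup\{\mathbf 0\},
\]
where $\mathbf 0$ is a new symbol (different from a zero of $U$, if there is one). The products in $U$ are as given; furthermore
\[
x\cdot u=xu,\qquad u\cdot y=uy,\qquad x\cdot y=x\otimes y\qquad(u\in U,\ x\in X,\ y\in Y),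
\]
and all other products are $\mathbf 0$.

\begin{lemma}
$T(X,Y)$ is a semigroup.
\end{lemma}

\begin{proof}
Assign to the elements of $U$, $X$, $Y$, $X\otimes Y$ the types $(2,2)$, $(1,2)$, $(2,3)$, $(1,3)$, respectively. Call a pair of elements of types $(i,j)$ and $(k,l)$ composable if $j=k$. Then the product of a composable pair has type $(i,l)$, and the product of any other pair is $\mathbf 0$. Consequently, if an adjacent pair in a triple is not composable, or if $\mathbf 0$ occurs, then both bracketings give $\mathbf 0$. In a triple whose two adjacent pairs are composable, the middle element has type $(2,2)$: its type does not begin with $1$, because no type ends with $1$, and does not end with $3$, because no type begins with $3$. So the triples that remain are $UUU$, $XUU$, $UUY$, $XUY$. The first is associativity in $U$, the next two are the act laws, and the last says that $xu\otimes y=x\otimes uy$.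
\end{proof}

\begin{proposition}\label{prop:encode}
Let $S\supseteq U$ be a semigroup, let $X$ be a right act and $Y$ a left act, and rename elements so that $S\cap T(X,Y)=U$. If the amalgam $[S,T(X,Y);U]$ is weakly embeddable in some semigroup, then the map \eqref{eq:insert} is injective.
\end{proposition}

\begin{proof}
Let $\xi_1:S\to W$ and $\xi_2:T(X,Y)\to W$ be injective homomorphisms that agree on $U$. Define $X\times S^1\times Y\to W$ by
\[
(x,s,y)\mapsto\xi_2(x)\xi_1(s)\xi_2(y)\quad(s\in S),\qquad (x,1,y)\mapsto\xi_2(x)\xi_2(y).
\]
For $u\in U$ we have $\xi_2(xu)=\xi_2(x)\xi_1(u)$ and $\xi_2(uy)=\xi_1(u)\xi_2(y)$. Hence $(xu,s,y)$ and $(x,us,y)$ have the same image $\xi_2(x)\xi_1(u)\xi_1(s)\xi_2(y)$ for $s\in S$, and the same image $\xi_2(x)\xi_1(u)\xi_2(y)$ for $s=1$. The pairs $(x,su,y)$, $(x,s,uy)$ have the common image $\xi_2(x)\xi_1(s)\xi_1(u)\xi_2(y)$ for $s\in S$, and again $\xi_2(x)\xi_1(u)\xi_2(y)$ for $s=1$. So the map respects the relations \eqref{eq:triple} and induces a map $X\otimes S^1\otimes Y\to W$. Its composite with \eqref{eq:insert} is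
\[
x\otimes y\mapsto\xi_2(x)\xi_2(y)=\xi_2(x\otimes y),
\]
which is injective. Hence \eqref{eq:insert} is injective.
\end{proof}

\begin{proof}[Proof of \textup{(b)}$\Rightarrow$\textup{(c)}]
If $X$ and $Y$ are finite, then $T(X,Y)$ is finite. Apply Proposition~\ref{prop:encode} with $S=\mathcal T(R)$ and with $S=\mathcal T(Z)$.
\end{proof}

\section{From two finite semigroups to all: (c) implies (d)}\label{sec:transfer}

Let $S\supseteq U$ be arbitrary. We want to compare $S$ with a finite semigroup. In general homomorphisms cannot do this, but \eqref{eq:insert} does not involve the whole multiplication of $S$: it involves $S^1$ only as an $R$-biact with the sub-biact $R$.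

\begin{example}\label{ex:bicyclic}
Let $B$ be the semigroup of maps on $\{0,1,2,\dots\}$ generated by $q:n\mapsto n+1$ and $p:n\mapsto\max(n-1,0)$, composed from right to left (the bicyclic monoid). Then $e=pq$ is the identity map, and $z=qp$ is an idempotent different from $e$, since $z(0)=1$. Let $U=\{e,z\}$, so $ez=ze=z$ and $R=\{1,e,z\}$.

\emph{No homomorphism $\theta$ from $B$ to a finite semigroup is injective on $U$.} We use that in a finite monoid with identity $\epsilon$, $ab=\epsilon$ implies $ba=\epsilon$: the map $t\mapsto bt$ is injective because $abt=t$, so it is surjective, $bc=\epsilon$ for some $c$, and $a=abc=c$. Here $\theta(B)$ is a finite monoid with identity $\theta(e)=\theta(p)\theta(q)$. So $\theta(z)=\theta(q)\theta(p)=\theta(e)$.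

\emph{But there is an $R$-biact map $\varphi:B^1\to R$ that is the identity on $R$}, namely
\[
\varphi(1)=1,\qquad\varphi(e)=e,\qquad\varphi(s)=z\quad(s\in B\setminus\{e\}).
\]
To verify that $\varphi$ respects the left action, note first that $\varphi(u1)=\varphi(u)=u\varphi(1)$ for $u\in U$. For $s\in B$ we have $\varphi(es)=\varphi(s)=e\varphi(s)$. Also $zs\ne e$, since $z(zs)=zs$ while $ze=z\neq e$; hence $\varphi(zs)=z=z\varphi(s)$. The verification for the right action is the mirror image. Thus $\varphi$ respects both actions of $R$, although it is not a homomorphism: $\varphi(pq)=e$ while $\varphi(p)\varphi(q)=z$.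

Consequently, for all $X,Y$ the composite
\[
X\otimes Y\to X\otimes B^1\otimes Y\xrightarrow{X\otimes\varphi\otimes Y}X\otimes R\otimes Y=X\otimes Y
\]
is the identity, and \eqref{eq:insert} is injective for $S=B$.
\end{example}

A biact map $S^1\to R$ that is the identity on $R$ need not exist. For example, let $U=\{e,g\}$ be the group of order two with identity $e$, and let $S=U\cup\{0\}$ with a zero $0$. Such a $\varphi$ would give $\varphi(0)=\varphi(g0)=g\varphi(0)$, but $gt\neq t$ for every $t\in R=\{1,e,g\}$. So we enlarge the target, from $R$ to a finite biact that contains $R$ and does not depend on $S$.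

The candidate is $\mathcal T(Z)^1$, for the following reason. A map $\varphi: S\to\mathcal T(Z)$ is the same as a map $S\times Z\to Z$, $(s,f)\mapsto\varphi(s)(f)$. Compatibility of $\varphi$ with the right actions means that this map is balanced, so that it factors through $S\otimes Z$; compatibility with the left actions means that the resulting map $S\otimes Z\to Z$ is a left $R$-map. So what we need is a left $R$-map $S^1\otimes Z\to Z$ with $1\otimes f\mapsto f$. Maps into $Z$ are easy to produce: a left $R$-map from a left act $V$ to $Z=\{0,1\}^R$ is the same as a set map $V\to\{0,1\}$, by evaluation at $1$. The only obstacle is that $Z\to S^1\otimes Z$ must be injective. This is a one-sided question, and for it $S$ can be replaced by $\mathcal T(R)$. We now carry this out.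

\begin{proof}[Proof of \textup{(c)}$\Rightarrow$\textup{(d)}]
\emph{Step 1: in \textup{(c)}, the acts $X,Y$ may be arbitrary.} Let $S=\mathcal T(R)$ or $\mathcal T(Z)$ and suppose that $x\otimes1\otimes y=x'\otimes1\otimes y'$ in $X\otimes S^1\otimes Y$. This is witnessed by a finite chain of steps \eqref{eq:triple}. Let $X_0$ and $Y_0$ be the subacts generated by the finitely many elements of $X$ and $Y$ that occur in the triples of the chain. They are finite, because $R$ is finite. All steps of the chain take place in $X_0\times S^1\times Y_0$. By (c), $x\otimes y=x'\otimes y'$ in $X_0\otimes Y_0$, hence in $X\otimes Y$.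

Now let $S\supseteq U$ be an arbitrary semigroup.

\emph{Step 2: $Z\to S^1\otimes Z$, $f\mapsto1\otimes f$, is injective.} Choose any set map $r:S^1\to R$ with $r|_R=\mathrm{id}$. Define
\[
g:S^1\to\mathcal T(R)^1,\qquad g(1)=1,\qquad g(s)(q)=r(sq)\quad(s\in S,\ q\in R).
\]
For $u\in U$ we have $g(u)(q)=r(uq)=uq$, so $g(u)=\lambda_u=g(1)\lambda_u$. For $s\in S$ and $u\in U$,
\[
g(su)(q)=r(suq)=g(s)(uq)=(g(s)\lambda_u)(q).
\]
So $g$ is a right $R$-map and induces $g\otimes Z:S^1\otimes Z\to\mathcal T(R)^1\otimes Z$. The composite
\[
Z\to S^1\otimes Z\to\mathcal T(R)^1\otimes Z,\qquad f\mapsto 1\otimes f,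
\]
is the map \eqref{eq:insert} for $\mathcal T(R)$, $X=R$ and $Y=Z$. It is injective by (c), and therefore so is its first factor. (In general $g$ is not a left $R$-map, because $r$ is only a map of sets. So $g$ cannot serve as the biact map that we are looking for.)

\emph{Step 3: there is a left $R$-map $\rho:S^1\otimes Z\to Z$ with $\rho(1\otimes f)=f$ for all $f\in Z$.} By Step~2 there is a set map $h:S^1\otimes Z\to\{0,1\}$ with $h(1\otimes f)=f(1)$ for all $f\in Z$. Put $\rho(t)(v)=h(vt)$ for $t\in S^1\otimes Z$, $v\in R$. For $u\in R$,
\begin{align*}
\rho(ut)(v)&=h(vut)=\rho(t)(vu)=(u\rho(t))(v),\\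
\rho(1\otimes f)(v)&=h(v\otimes f)=h(1\otimes vf)=(vf)(1)=f(v).
\end{align*}

\emph{Step 4: there is an $R$-biact map $\varphi:S^1\to\mathcal T(Z)^1$ that is the identity on $R$.} Put $\varphi(1)=1$ and $\varphi(s)(f)=\rho(s\otimes f)$ for $s\in S$, $f\in Z$. For $u\in U$ and $s\in S$:
\begin{align*}
\varphi(u)(f)&=\rho(u\otimes f)=\rho(1\otimes uf)=uf, &&\text{so }\varphi(u)=\kappa_u;\\
\varphi(us)(f)&=\rho(u(s\otimes f))=u\,\rho(s\otimes f), &&\text{so }\varphi(us)=\kappa_u\varphi(s);\\
\varphi(su)(f)&=\rho(s\otimes uf)=\varphi(s)(uf), &&\text{so }\varphi(su)=\varphi(s)\kappa_u .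
\end{align*}
Since $u\in U$ is identified with $\kappa_u$, and since $\varphi(u1)=\varphi(1u)=\kappa_u$, this proves the claim.

\emph{Step 5: conclusion.} For all $X,Y$ the composite
\[
X\otimes Y\to X\otimes S^1\otimes Y\xrightarrow{X\otimes\varphi\otimes Y}X\otimes\mathcal T(Z)^1\otimes Y
\]
is $x\otimes y\mapsto x\otimes1\otimes y$, the map \eqref{eq:insert} for $\mathcal T(Z)$. It is injective by Step~1. Hence its first factor, the map \eqref{eq:insert} for $S$, is injective.
\end{proof}

\section{Pure maps and the extension lemma}\label{sec:pure}

From here to the end of Section~\ref{sec:build} we assume (d) and fix an amalgam $[S,T;U]$ of arbitrary semigroups. Put $M=S^1$ and $N=T^1$; then $M\cap N=R$. Condition (d) says that for $K\in\{M,N\}$ and all $X,Y$: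
\begin{equation}\tag{E}\label{eq:E}
\text{the map } X\otimes Y\to X\otimes K\otimes Y,\quad x\otimes y\mapsto x\otimes1\otimes y,\quad\text{is injective.}
\end{equation}

Our plan is to construct a set $A$ on which $M$ and $N$ both act on the right, with the same action of $R$; this yields homomorphisms from $S$ and $T$ to $\mathcal T^{op}(A)$. It is natural to start with $M$, on which $M$ acts, and to extend it to $M\otimes N$, on which $N$ acts. Now $M$ should act again. On the elements $m\otimes1$ it already does. So we adjoin products with elements of $M$ freely, and then impose the products that we know: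
\[
(M\otimes N\otimes M)\big/\bigl(m\otimes1\otimes m'\sim mm'\otimes1\otimes1\bigr).
\]
Next $N$ should act again, and so on. The danger is that the imposed relations identify elements of $M\otimes N$ with each other. The extension lemma below excludes this, at every stage at once. To make the induction work, we carry along a property stronger than injectivity.

A right $R$-map $f:A\to B$ is called \emph{pure} if $f\otimes Y:A\otimes Y\to B\otimes Y$ is injective for every left act $Y$. Pure maps are injective (take $Y=R$).

\subsection*{Doubling}
To recognize the elements of the image of a map, we glue two copies of its target. For a right $R$-map $f:A\to B$ let $D=B\sqcup_AB$ be the quotient of $B\times\{1,2\}$ by the equivalence generated by $(f(a),1)\sim(f(a),2)$, $a\in A$. This is a right congruence, since $f(a)u=f(au)$. Let $i_1,i_2:B\to D$ be the two canonical $R$-maps, so $i_1f=i_2f$. Let $Y$ be a left act. Since $(B\times\{1,2\})\otimes Y=(B\otimes Y)\times\{1,2\}$, Lemma~\ref{lem:quotient} shows that $D\otimes Y$ is the quotient of $(B\otimes Y)\times\{1,2\}$ by $(\gamma,1)\sim(\gamma,2)$, $\gamma\in\operatorname{im}(f\otimes Y)$. The classes of this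 equivalence are the pairs $\{(\gamma,1),(\gamma,2)\}$ with $\gamma\in\operatorname{im}(f\otimes Y)$ and singletons. Hence, for $\beta\in B\otimes Y$,
\begin{equation}\label{eq:double}
(i_1\otimes Y)(\beta)=(i_2\otimes Y)(\beta)\iff\beta\in\operatorname{im}(f\otimes Y).
\end{equation}

\begin{lemma}[Extension lemma]\label{lem:ext}
Let $K\in\{M,N\}$, let $A$ be a right $K$-act, $B$ a right $R$-act and $f:A\to B$ a pure $R$-map. Then there are a right $K$-act $C$ and a pure $R$-map $g:B\to C$ such that $gf:A\to C$ is a $K$-map.
\end{lemma}

\begin{proof}
\emph{Construction.} Let $C=(B\otimes K)/\theta$, where $\theta$ is the equivalence generated by the pairs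
\[
f(a)\otimes k\ \sim\ f(ak)\otimes1\qquad(a\in A,\ k\in K).
\]
For $l\in K$, the elements $(f(a)\otimes k)l=f(a)\otimes kl$ and $(f(ak)\otimes1)l=f(ak)\otimes l$ are both $\theta$-related to $f(akl)\otimes1$. So $\theta$ is a right $K$-congruence, and $C$ is a right $K$-act. Put $g(b)=[b\otimes1]$. This is an $R$-map, since $bu\otimes1=b\otimes u$ for $u\in R$. Moreover
\[
gf(ak)=[f(ak)\otimes1]=[f(a)\otimes k]=gf(a)\,k ,
\]
so $gf$ is a $K$-map. It remains to show that $g$ is pure. Fix a left act $Y$.

\emph{The relation on $B\otimes K\otimes Y$.} Put
\[
P=A\otimes K\otimes Y,\qquad Q=B\otimes K\otimes Y,\qquad j=f\otimes K\otimes Y:P\to Q .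
\]
The map $j$ is injective, because $f$ is pure and $K\otimes Y$ is a left act. Define
\[
\mu:P\to A\otimes Y,\quad a\otimes k\otimes y\mapsto ak\otimes y,\qquad
\sigma:A\otimes Y\to P,\quad a\otimes y\mapsto a\otimes1\otimes y .
\]
Here $\mu$ is well defined because $(au)k=a(uk)$ and $a(ku)\otimes y=ak\otimes uy$ for $u\in R$. Clearly $\mu\sigma=\mathrm{id}$. By Lemma~\ref{lem:quotient}, $C\otimes Y$ is the quotient of $Q$ by the equivalence $\sim$ generated by the pairs
\[
\bigl(f(a)\otimes k\otimes y,\ f(ak)\otimes1\otimes y\bigr)=\bigl(j(p),\,j\sigma\mu(p)\bigr),\qquad p=a\otimes k\otimes y\in P .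
\]
This equivalence can be described explicitly:
\begin{equation}\label{eq:explicit}
q\sim q'\iff q=q',\ \text{ or }\ q=j(p),\ q'=j(p')\ \text{ with }\ \mu(p)=\mu(p').
\end{equation}
Indeed, the right-hand side is an equivalence relation, where transitivity holds because $j$ is injective. It contains the generating pairs because $\mu\sigma\mu=\mu$. Conversely, if $\mu(p)=\mu(p')$, then $j(p)\sim j\sigma\mu(p)=j\sigma\mu(p')\sim j(p')$.

Let $\tau:B\otimes Y\to Q$, $b\otimes y\mapsto b\otimes1\otimes y$. With $C\otimes Y=Q/{\sim}$, the map $g\otimes Y$ becomes $\beta\mapsto[\tau(\beta)]$. There are two ways in which it could fail to be injective: $\tau$ could fail to be injective, or the relation \eqref{eq:explicit} could identify two elements of the image of $\tau$. The first is excluded by \eqref{eq:E}. For the second we need to know which elements of the image of $\tau$ lie in $j(P)$.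

\emph{Claim: if $\tau(\beta)=j(p)$, then $\beta=(f\otimes Y)(\mu(p))$.} Let $D=B\sqcup_AB$ and $i_1,i_2$ be as above, and let $\tau_D:D\otimes Y\to D\otimes K\otimes Y$ be the insertion map of $D$. For $n=1,2$,
\[
\tau_D(i_n\otimes Y)(\beta)=(i_n\otimes K\otimes Y)\tau(\beta)=(i_n\otimes K\otimes Y)j(p)=(i_nf\otimes K\otimes Y)(p).
\]
Since $i_1f=i_2f$, this does not depend on $n$. By \eqref{eq:E} for the act $D$, the map $\tau_D$ is injective, so $(i_1\otimes Y)(\beta)=(i_2\otimes Y)(\beta)$. By \eqref{eq:double}, $\beta=(f\otimes Y)(\alpha)$ for some $\alpha\in A\otimes Y$. Then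
\[
j(p)=\tau(\beta)=\tau(f\otimes Y)(\alpha)=j\sigma(\alpha),
\]
because both $\tau(f\otimes Y)$ and $j\sigma$ map $a\otimes y$ to $f(a)\otimes1\otimes y$. As $j$ is injective, $p=\sigma(\alpha)$, and so $\mu(p)=\alpha$. This proves the claim.

\emph{Conclusion.} Suppose that $\tau(\beta)\sim\tau(\beta')$. If $\tau(\beta)=\tau(\beta')$, then $\beta=\beta'$ by \eqref{eq:E}. Otherwise $\tau(\beta)=j(p)$ and $\tau(\beta')=j(p')$ with $\mu(p)=\mu(p')$, and the claim gives $\beta=(f\otimes Y)(\mu(p))=(f\otimes Y)(\mu(p'))=\beta'$. So $g\otimes Y$ is injective.
\end{proof}

Even to show that $g$ is injective, the case $Y=R$, the proof uses that $f\otimes K$ is injective, and not only that $f$ is. This is why we work with purity; since the lemma returns a pure map, it can be applied again. The claim is the place where \eqref{eq:E} is needed for an act, the double $D$, that does not occur in the construction of $C$.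

\section{Building the amalgam: (d) implies (a)}\label{sec:build}

\begin{proof}[Proof of \textup{(d)}$\Rightarrow$\textup{(a)}]
Keep the notation of Section~\ref{sec:pure}.

\emph{The tower.} Let $A_1=M$, a right $M$-act, let $A_2=M\otimes N$, a right $N$-act, and let $f_1:A_1\to A_2$, $m\mapsto m\otimes1$. This is an $R$-map, since $mu\otimes1=m\otimes u$ for $u\in R$. For each left act $Y$, the map $f_1\otimes Y:M\otimes Y\to M\otimes N\otimes Y$ is the insertion map for $X=M$ and $K=N$. So $f_1$ is pure by \eqref{eq:E}.

Let $K_n=M$ for odd $n$ and $K_n=N$ for even $n$. Suppose that we have a right $K_n$-act $A_n$, a right $K_{n+1}$-act $A_{n+1}$ and a pure $R$-map $f_n:A_n\to A_{n+1}$. Lemma~\ref{lem:ext}, with $K=K_n$, gives a right $K_n$-act $A_{n+2}$ and a pure $R$-map $f_{n+1}:A_{n+1}\to A_{n+2}$ such that $f_{n+1}f_n$ is a $K_n$-map. Since $K_{n+2}=K_n$, we can continue, and obtain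
\[
A_1\xrightarrow{f_1}A_2\xrightarrow{f_2}A_3\xrightarrow{f_3}\cdots,
\]
where all $f_n$ are injective $R$-maps, the odd-numbered sets are $M$-acts connected by $M$-maps $A_n\to A_{n+2}$, and the even-numbered ones are $N$-acts connected by $N$-maps.

\emph{The limit.} Let $A=\varinjlim A_n$. The canonical maps $A_n\to A$ are injective, because all $f_n$ are. The odd-numbered terms make $A$ a right $M$-act, and the even-numbered terms make it a right $N$-act. The two structures give the same action of $R$: if $a\in A_n$ and $u\in R$, then $f_n(a)u=f_n(au)$, so $au$ and $f_n(a)u$ represent the same element of $A$. A right action is a homomorphism to a transformation semigroup with composition from left to right. Hence, with $W=\mathcal T^{op}(A)$, we obtain homomorphisms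
\[
\alpha:M\to W,\qquad\beta:N\to W,\qquad\alpha|_R=\beta|_R .
\]
Let $\iota\in A$ be the image of $1\in A_1$, which is also the image of $f_1(1)=1\otimes1\in A_2$. We test everything on $\iota$. For $m\in M$ and $n\in N$,
\begin{equation}\label{eq:iota}
\iota\cdot m\ \text{ is the image of }\ m\in A_1,\qquad \iota\cdot n\ \text{ is the image of }\ 1\otimes n\in A_2 .
\end{equation}

\emph{$\alpha$ and $\beta$ are injective.} For $\alpha$, this follows from \eqref{eq:iota} and the injectivity of $A_1\to A$. For $\beta$, we use that $A_2\to A$ is injective and that the map
\begin{equation}\label{eq:NtoMN}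
N\to M\otimes N,\qquad n\mapsto1\otimes n,
\end{equation}
is injective, by \eqref{eq:E} with $X=R$, $K=M$, $Y=N$.

\emph{Intersection.} Let $\alpha(m)=\beta(n)$. Applying both sides to $\iota$ and using \eqref{eq:iota}, we get $f_1(m)=m\otimes1=1\otimes n$ in $M\otimes N$, because $A_2\to A$ is injective. Let $D=M\sqcup_RM$ be the double of the inclusion $R\to M$. Then $i_1(1)=i_2(1)$, and in $D\otimes N$
\[
i_1(m)\otimes1=i_1(1)\otimes n=i_2(1)\otimes n=i_2(m)\otimes1 .
\]
By \eqref{eq:E} with $X=D$, $K=N$, $Y=R$, the map $D\to D\otimes N$, $d\mapsto d\otimes1$, is injective. So $i_1(m)=i_2(m)$, and \eqref{eq:double} with $Y=R$ gives $m\in R$. Therefore $1\otimes m=m\otimes1=1\otimes n$, and $m=n$ by the injectivity of \eqref{eq:NtoMN}.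

\emph{Conclusion.} Put $\xi_1=\alpha|_S$ and $\xi_2=\beta|_T$. These are injective homomorphisms that agree on $U$. If $\xi_1(s)=\xi_2(t)$, then $s=t\in R\cap S=U$. So $\xi_1(S)\cap\xi_2(T)=\xi_1(U)$, and $[S,T;U]$ is embeddable in $W$. This proves (a) and completes the proof of Theorem~\ref{thm:equiv}, and with it that of Theorem~\ref{thm:main}.
\end{proof}

\section{Complements}\label{sec:complements}

\begin{remark}[Which amalgams suffice]
For (b)$\Rightarrow$(c) we applied Proposition~\ref{prop:encode} only with $S=\mathcal T(U^1)$ and $S=\mathcal T(\{0,1\}^{U^1})$. So a finite semigroup $U$ is an amalgamation base for all semigroups as soon as each of the amalgams $[S,T(X,Y);U]$ with these two $S$ and with finite $X,Y$ is weakly embeddable in some semigroup.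
\end{remark}

\begin{example}[The converse of Theorem~\ref{thm:main} fails]
Let $U=\{e,f,0\}$ be the semilattice with $ef=0$. By a theorem of Howie \cite{Howie}, every inverse semigroup is an amalgamation base for all semigroups; in particular, $U$ is an amalgamation base for all semigroups. We show that $U$ is not an amalgamation base for finite semigroups. In the following, $\mathrm{id}_I$ denotes the identity map of a subset $I$, regarded as a partial map.

Let $S$ be the symmetric inverse monoid on $\{1,2\}$, that is, the monoid of all partial injective maps, which we compose from right to left; and put $e=\mathrm{id}_{\{1\}}$, $f=\mathrm{id}_{\{2\}}$, $0=\emptyset$. Let $T$ be the symmetric inverse monoid on $\{1,2,3\}$ with $e=\mathrm{id}_{\{1,2\}}$, $f=\mathrm{id}_{\{3\}}$, $0=\emptyset$, and let $f'=\mathrm{id}_{\{1\}}\in T$. Rename elements so that $S\cap T=U$. In $S$, let $s$ be the partial map $2\mapsto1$ and $s'$ the partial map $1\mapsto2$; then $e=sfs'$. In $T$, let $t$ be the partial map $1\mapsto3$ and $t'$ the partial map $3\mapsto1$; then $f=tf't'$. Moreover, in $T$ we have $f'=ef'=f'e$ and $f'\neq e$.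

Suppose that $[S,T;U]$ is embedded in a finite semigroup $W$, and write elements of $S$ and $T$ also for their images. In $W$ we have $e=stf't's'=af'b$ with $a=st$ and $b=t's'$. Since $e=eee$ and $f'=ef'e$, also $e=(eae)f'(ebe)$. Replacing $a$ by $eae$ and $b$ by $ebe$, we may assume that $a,b$ belong to $eWe$, a finite monoid with identity $e$, which also contains $f'$. In this monoid $a(f'b)=e$. By the fact on finite monoids proved in Example~\ref{ex:bicyclic}, $(f'b)a=e$. Now $f'$ is idempotent, so
\[
f'=f'e=f'(f'b)a=(f'b)a=e ,
\]
contrary to $f'\neq e$. The argument used only that $S$ and $T$ are mapped to $W$ by injective homomorphisms that agree on $U$. So $[S,T;U]$ is not even weakly embeddable in a finite semigroup.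
\end{example}

\begin{thebibliography}{9}

\bibitem{Howie}
J.~M. Howie,
\emph{Semigroup amalgams whose cores are inverse semigroups},
Quart. J. Math. Oxford \textbf{26} (1975).

\bibitem{problem}
\emph{Some problems of amalgamation bases},
\url{https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/251740/1/2096-13.pdf}.

\end{thebibliography}

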